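# Bounded equational complexity without a finite basis

## A counter carried around a triangle

A walker stands on a triangle with vertices $0,1,2$, read as $\mathbb Z/3$, and carries an integer counter. A step from $i$ to $i+1$ adds $1$ to the counter, and a step from $i$ to $i-1$ subtracts $1$. Record the state as a pair $(i,m)$: here $i$ is the vertex where the walk began and $m$ is the counter, so the walker now stands at $i+m$ modulo $3$. Start in $(0,0)$ and walk $0,1,2,0$. The states are
$$(0,0),\ (0,1),\ (0,2),\ (0,3).$$
The walker is back at vertex $0$, but the counter shows $3$. The law "a closed walk restores the counter" fails.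

Who can notice the failure? Somebody who watches only the vertices $0$ and $1$ sees walks $0,1,0,1,\dots$, and every closed walk of that kind restores the counter. The same happens on a cycle of length $N$ with one vertex $j_0$ left out. Unroll the cycle to the integers: the walker moves in steps of $\pm1$ and never stands on an integer congruent to $j_0$, so he stays between two consecutive such integers. If he returns to his starting vertex, the two positions on the line are congruent modulo $N$ and less than $N$ apart, so they are equal. The failure on an $N$-cycle is invisible to anyone who inspects fewer than $N$ vertices.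

Now make the counter finite: let it take values in $\mathbb Z/9$. (A multiple of $3$ is chosen so that $i+m$ still makes sense modulo $3$.) The round trip still ends with $3\ne0$. Suppose, however, that we insist on signs for the counter values $0,3,6$ that belong to closed walks:

1. $0$ is not positive;
2. if $m\neq0$, then exactly one of $m$, $-m$ is positive;
3. the sum of two positive values is positive.

If $3$ is positive, then $6=3+3$ is positive and so is $3+6=9=0$, against rule 1. If $-3=6$ is positive, then $6+6=12=3$ is positive and so is $3+6=0$, again a contradiction. So these rules cannot hold for the finite counter unless round trips restore it. The integer counter obeys all three rules with the usual sign, and still shows $3$ after the round trip.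

This is a strange kind of law. In finite structures it follows from finitely many short rules. In infinite structures it does not, and the failure can be pushed out of sight of any bounded number of elements. Can the identities of a single *finite algebra* behave like this?

## Finite bases and equational complexity

We work with algebras in a fixed finite signature. An identity is a pair $s\approx t$ of terms. A *variety* is the class of all models of some set of identities; $\mathcal V(\mathbf A)$ is the variety generated by $\mathbf A$, which by Birkhoff's theorem consists of the homomorphic images of subalgebras of powers of $\mathbf A$, and equally of all models of the identities true in $\mathbf A$. The algebra $\mathbf A$ is *finitely based* if the set of identities true in $\mathbf A$ follows from some finite subset of it. Write $|t|$ for the syntactic length of a term $t$.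

**Definition (equational complexity).** Let $\mathcal V$ be a variety in a finite signature and $n$ a positive integer. Then $\beta_{\mathcal V}(n)$ is the smallest positive integer $\ell$ such that any finite algebra $\mathbf B$ with fewer than $n$ elements belongs to $\mathcal V$ if and only if $\mathbf B\models s\approx t$ for all pairs $(s,t)$ with $|s|+|t|<\ell$ and $\mathcal V\models s\approx t$.

For example, let $\mathcal V$ consist of the one-element algebras, and let variables have length $1$. For $n\le2$ every algebra with fewer than $n$ elements is in $\mathcal V$, so $\beta_{\mathcal V}(n)=1$. For $n\ge3$ a two-element algebra must be rejected. No pair of terms has $|s|+|t|<2$, so $\ell\le2$ does not suffice; the identity $x\approx y$ has total length $2$, so $\ell=3$ does. Hence $\beta_{\mathcal V}(n)=3$ for $n\ge3$.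

If $\mathcal V$ has a finite basis all of whose members satisfy $|s|+|t|<\ell$, then $\beta_{\mathcal V}(n)\le\ell$ for every $n$. So a finite basis bounds the complexity. The notes "Finite Base Problems Discussion" (http://ittc.ku.edu/~moore/scua/notes/bergman-idziak-markovic-mcnulty-willard.pdf) ask about the other direction: is there a finite algebra $\mathbf A$ in a finite signature that is not finitely based although $\beta_{\mathcal V(\mathbf A)}$ is bounded by a constant? The answer is yes.

**Theorem 1.** There are a finite algebra $\mathbf A$ in a finite signature and a finite set $\widehat\Sigma$ of identities true in $\mathbf A$ such that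

* $\mathbf A$ is not finitely based;
* every finite algebra satisfying $\widehat\Sigma$ lies in $\mathcal V(\mathbf A)$, and hence $\beta_{\mathcal V(\mathbf A)}$ is bounded by a constant.

Before we build anything, here is a short argument that tells us where not to look. A variety is *locally finite* if its finitely generated members are finite; a variety generated by a finite algebra is locally finite.

**Proposition 2.** Let $\mathbf B$ be any finite algebra in a finite signature that is not finitely based and has $\beta_{\mathcal V(\mathbf B)}$ bounded. Then no locally finite, finitely based variety contains $\mathbf B$ (that is, $\mathbf B$ is inherently nonfinitely based).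

*Proof.* Let $\ell$ bound $\beta_{\mathcal V(\mathbf B)}$. Up to renaming variables there are finitely many identities $s\approx t$ of $\mathbf B$ with $|s|+|t|<\ell$. Let $\Sigma_1$ be a finite set of representatives. Its finite models are exactly the finite members of $\mathcal V(\mathbf B)$. Suppose $\mathbf B\in\mathcal W$, where $\mathcal W$ is locally finite and axiomatized by a finite set $\Gamma$. Let $\mathbf C\models\Gamma\cup\Sigma_1$. Each finitely generated subalgebra of $\mathbf C$ lies in $\mathcal W$, so it is finite; it is a model of $\Sigma_1$, so it lies in $\mathcal V(\mathbf B)$. An identity can be checked on finitely generated subalgebras, so $\mathbf C\in\mathcal V(\mathbf B)$. Since $\mathbf B\models\Gamma\cup\Sigma_1$, this set is a finite basis for $\mathbf B$, a contradiction. $\square$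

So whatever finite set of identities true in our $\mathbf A$ we choose, it must have an infinite finitely generated model. The walker with the integer counter is the sort of model to expect.

## Partial structures turned into algebras

The counter structure has operations that make sense only for some arguments (a step is possible only to a neighbor), and its laws are implications. This section turns such structures into algebras and such laws into identities.

Let $\tau$ be a finite signature whose symbols have arity at least $1$. A *partial algebra* is a set $R$ with a partial operation for each $f\in\tau$.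

**Definition (flat algebra).** The flat algebra $\flat(R)$ has universe $R\cup\{0\}$ with $0\notin R$. Each $f\in\tau$ is made total with value $0$ wherever it is undefined or some argument is $0$. In addition there are the constant $0$ and two binary operations:
$$x\wedge x=x,\quad x\wedge y=0\ (x\ne y);\qquad x\triangleright y=y\ (x\ne0),\quad 0\triangleright y=0.$$

For example, let $R=\{a,b\}$ with one unary $f$, where $f(a)=b$ and $f(b)$ is undefined. In $\flat(R)=\{a,b,0\}$ we have $f(a)=b$, $f(b)=f(0)=0$, $a\wedge b=0$, $a\triangleright b=b$.

Let $\Sigma_0$ be the following finite set of identities, for all $f\in\tau$ and all argument places $i$.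

* (F1) $\wedge$ is a semilattice operation, and $0\wedge x\approx0$.
* (F2) $x\triangleright x\approx x$, $\ (x\triangleright y)\triangleright z\approx x\triangleright(y\triangleright z)$, $\ x\triangleright(y\triangleright z)\approx y\triangleright(x\triangleright z)$, $\ 0\triangleright x\approx0$.
* (F3) $x\triangleright(y\wedge z)\approx(x\triangleright y)\wedge z$.
* (F4) $(x\wedge y)\triangleright x\approx x\wedge y$.
* (F5) $f(\dots,z\triangleright x_i,\dots)\approx z\triangleright f(\dots,x_i,\dots)$.
* (F6) $x_i\triangleright f(x_1,\dots,x_n)\approx f(x_1,\dots,x_n)$.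

They hold in every $\flat(R)$: distinguish which arguments are $0$. For instance, in (F4) both sides are $x$ if $x=y$ and $0$ otherwise; in (F5) both sides are $0$ if $z=0$, and otherwise $z$ has no effect.

Recall that an algebra with more than one element is *subdirectly irreducible* if it has a least nontrivial congruence, its *monolith*, and that by Birkhoff's subdirect representation theorem every algebra is a subdirect product of subdirectly irreducible quotients of itself.

**Lemma 3.** Every subdirectly irreducible $M\models\Sigma_0$ with $|M|>1$ is isomorphic to $\flat(R)$ for some partial algebra $R$.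

*Proof.* Let $\mu$ be the monolith.

**Step 1 (a comparable pair in the monolith).** This step provides two test elements. Take $(a,b)\in\mu$ with $a\neq b$. Not both $a=a\wedge b$ and $b=a\wedge b$, so after interchanging $a,b$ we may put $p:=a\ne q:=a\wedge b$. Then $(p,q)=(a\wedge a,a\wedge b)\in\mu$ and $p\wedge q=q$.

**Step 2 (the maps $\phi_z(x)=z\triangleright x$ are idempotent endomorphisms).** Their kernels will be compared with $\mu$. First, $z\triangleright(z\triangleright x)=(z\triangleright z)\triangleright x=z\triangleright x$, so $\phi_z^2=\phi_z$. Next, by (F3), the commutativity of $\wedge$, and (F2),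
$$(z\triangleright x)\wedge(z\triangleright y)=z\triangleright\big(x\wedge(z\triangleright y)\big)=z\triangleright\big(z\triangleright(x\wedge y)\big)=z\triangleright(x\wedge y),$$
$$(z\triangleright x)\triangleright(z\triangleright y)=z\triangleright\big(x\triangleright(z\triangleright y)\big)=z\triangleright\big(z\triangleright(x\triangleright y)\big)=z\triangleright(x\triangleright y).$$
By (F5), used in each place, $f(z\triangleright x_1,\dots,z\triangleright x_n)=z\triangleright(\cdots z\triangleright f(\bar x))=z\triangleright f(\bar x)$. Finally $z\triangleright0=z\triangleright(0\triangleright0)=0\triangleright(z\triangleright0)=0$.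

**Step 3 (a dichotomy).** We split $M$ into "zero-like" and "nonzero-like" elements. If $\ker\phi_z$ is trivial, then $\phi_z$ is injective and idempotent, so $\phi_z=\mathrm{id}$. Otherwise $\mu\subseteq\ker\phi_z$, so $z\triangleright p=z\triangleright q$. Hence $M=N\sqcup F$ with
$$N=\{z:z\triangleright p=z\triangleright q\},\qquad F=\{z:\phi_z=\mathrm{id}\};$$
the two sets are disjoint because $p\ne q$. We have $0\in N$. Also $p\triangleright p=p$, while $p\triangleright q=p\triangleright(p\wedge q)=(p\triangleright p)\wedge q=q\ne p$, so $p\notin N$ and $p\in F$.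

**Step 4 ($N$ absorbs).** We show that a basic operation with an argument $n\in N$ has its value $w$ in $N$; then $N$ can be collapsed.

* Let $w=f(\dots,n,\dots)$. By (F6), $w=n\triangleright w$, so $w\triangleright p=n\triangleright(w\triangleright p)=w\triangleright(n\triangleright p)=w\triangleright(n\triangleright q)=n\triangleright(w\triangleright q)=w\triangleright q$.
* Let $w=n\wedge y$. By (F4), $w=w\triangleright n$, so $w\triangleright p=w\triangleright(n\triangleright p)=w\triangleright(n\triangleright q)=w\triangleright q$.
* Let $w=n\triangleright y$. Then $w\triangleright p=n\triangleright(y\triangleright p)=y\triangleright(n\triangleright p)=y\triangleright(n\triangleright q)=n\triangleright(y\triangleright q)=w\triangleright q$.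
* Let $w=y\triangleright n$. Then $w\triangleright p=y\triangleright(n\triangleright p)=y\triangleright(n\triangleright q)=w\triangleright q$.

**Step 5 ($M$ is flat).** By Step 4, the equivalence that collapses $N$ to a point and nothing else is a congruence. It does not contain $(p,q)$, since $p\notin N$ and $p\ne q$. So it does not contain $\mu$, it is trivial, and $N=\{0\}$. If $x,y\in F$ and $x\wedge y\in F$, then $x=(x\wedge y)\triangleright x=x\wedge y$ by (F4), and likewise $y=x\wedge y$, so $x=y$. Hence $x\wedge y=0$ for distinct $x,y\in F$. For $x\in F$ we have $x\triangleright y=y$. By Step 4 every basic operation other than the constant has value $0$ if some argument is $0$. Thus $M=\flat(F)$, with $f(\bar x)$ defined in $F$ if and only if its value in $M$ is not $0$. $\square$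

**Definition (Horn sentence).** A Horn sentence is an implication $p_1=q_1,\dots,p_m=q_m\Rightarrow s=t$ between $\tau$-terms, where "$=$" means "both sides are defined and equal" and every variable occurs in the premises. We also allow the conclusion $\bot$. We write $p{\downarrow}$ for $p=p$.

**Lemma 4.** Put $C:=(p_1\wedge q_1)\triangleright(\cdots\triangleright(p_m\wedge q_m))$. A partial algebra $R$ satisfies the Horn sentence above if and only if $\flat(R)\models(s\wedge t)\triangleright C\approx C$. It satisfies $p_1=q_1,\dots,p_m=q_m\Rightarrow\bot$ if and only if $\flat(R)\models C\approx0$.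

*Proof.* A $\tau$-term has a nonzero value in $\flat(R)$ exactly when all its variables are nonzero and it is defined in $R$. So $C\neq0$ if and only if all variables are nonzero and all premises hold. If $C=0$, both sides of the identity are $0$. If $C\ne0$, the identity says $s\wedge t\ne0$, that is, $s=t$ holds in $R$. The second claim is immediate. $\square$

In the two-element example, $f(x){\downarrow}\Rightarrow f(f(x)){\downarrow}$ fails at $x=a$. There $C=b$ and $f(f(a))=0$, so the identity would read $0=b$.

Membership in $\mathcal V(\flat(P))$ will be shown by homomorphisms. A *homomorphism* $h:R\to P$ of partial algebras is a total map that preserves all defined values: if $f(\bar r)$ is defined, then $f(h(\bar r))$ is defined and equals $h(f(\bar r))$.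

**Lemma 5.** Let $(h_i)_{i\in I}$, $I\neq\emptyset$, be homomorphisms $R\to P$ such that

* (I) distinct elements of $R$ are separated by some $h_i$;
* (II) whenever $f(\bar r)$ is undefined in $R$, some $f(h_i(\bar r))$ is undefined in $P$.

Then $\flat(R)\in\mathcal V(\flat(P))$.

*Proof.* In $\flat(P)^I$ let $\hat r=(h_i(r))_{i\in I}$ and let $Z$ be the set of all $u$ with some coordinate $0$. In $\flat(P)$ each of $f$, $\wedge$, $\triangleright$ has value $0$ when some argument is $0$; so in $\flat(P)^I$ an operation with an argument in $Z$ has its value in $Z$. Also $0\in Z$ since $I\ne\emptyset$. No $\hat r$ is in $Z$. We have $\hat r\wedge\hat r=\hat r$ and $\hat r\triangleright\hat s=\hat s$. For $r\ne s$, (I) gives $\hat r\wedge\hat s\in Z$. If $f(\bar r)$ is defined, then $f(\hat r_1,\dots)=\widehat{f(\bar r)}$; otherwise (II) puts $f(\hat r_1,\dots)$ in $Z$. So $\{\hat r:r\in R\}\cup Z$ is a subalgebra, collapsing $Z$ is a congruence on it, and the quotient is $\flat(R)$. $\square$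

Condition (II) has content. Let $P=\{p,p'\}$ with $f(p)=p'$ only, and $R=\{a\}$ with $f(a)$ undefined. The homomorphism $a\mapsto p$ alone violates (II), because $f(p)$ is defined; $a\mapsto p'$ satisfies it.

## Arrows over a graph

We now write the counter structure as a partial algebra. The signature $\tau$ has unary symbols $t,e,{}^*$, a binary symbol written $x\cdot d$, and ternary symbols $k$ and $q$, where $q(x,u,v)$ is written $q_x(u,v)$. The symbol $q$ waits until a later section. The intended elements are *vertices* and *arrows*. An arrow $x$ has a target $t(x)$ and a reversal $x^*$; a vertex $c$ has an identity arrow $1_c=e(c)$; the *move* $x\cdot d$ drags the target of $x$ to a neighboring vertex $d$; and $k(x,y,z)$ is defined, with value $x$, when $z$ counts as a composite of $x$ followed by $y$.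

Abbreviations:

* $1_c=e(c)$, $\ s(x)=t(x^*)$ (the source), $\ d\circ x=(x^*\cdot d)^*$ (the left move);
* $c\leftrightarrow d$ means $1_c\cdot d{\downarrow}$ (adjacency);
* $u\parallel v$ means $t(u)=t(v)$ and $s(u)=s(v)$; "$x$ is a loop" means $s(x)=t(x)$;
* $T(x,y,z)$ means $k(x,y,z){\downarrow}$.

For a partial algebra $R$ put $L=\{a:e(a){\downarrow}\}$, the vertices, and $X=\{a:t(a){\downarrow}\}$, the arrows. The first group of axioms consists of Horn sentences; several conclusions mean several sentences.

* (D1) $e(a){\downarrow},\,t(a){\downarrow}\Rightarrow\bot$.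
* (D2) $e(c){\downarrow}\Rightarrow t(1_c)=c,\ 1_c^*=1_c$.
* (D3) $t(x){\downarrow}\Rightarrow1_{t(x)}{\downarrow},\ x^{**}=x,\ t(x^*){\downarrow}$; and $x^*{\downarrow}\Rightarrow t(x){\downarrow}$.
* (D4) $x\cdot d{\downarrow}\Rightarrow t(x){\downarrow},\ e(d){\downarrow},\ t(x)\leftrightarrow d$; and $t(x){\downarrow},\,t(x)\leftrightarrow d\Rightarrow x\cdot d{\downarrow}$.
* (M1) $x\cdot d{\downarrow}\Rightarrow t(x\cdot d)=d,\ s(x\cdot d)=s(x),\ (x\cdot d)\cdot t(x)=x$.
* (M2) $x\cdot d{\downarrow},\,x^*\cdot d'{\downarrow}\Rightarrow d'\circ(x\cdot d)=(d'\circ x)\cdot d$.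
* (M3) $c\leftrightarrow d\Rightarrow d\circ(1_c\cdot d)=1_d$.
* (T1) $T(x,y,z)\Rightarrow k(x,y,z)=x,\ t(x)=s(y),\ s(z)=s(x),\ t(z)=t(y)$.
* (T2) $t(x){\downarrow}\Rightarrow T(x,1_{t(x)},x)$.
* (T3) $T(x,1_{t(x)},z)\Rightarrow z=x$.
* (T4) $T(x,y,z),\,y\cdot d{\downarrow}\Rightarrow T(x,y\cdot d,z\cdot d)$.
* (T5) $T(x,y,z),\,x\cdot d{\downarrow}\Rightarrow T(x\cdot d,d\circ y,z)$.
* (T6) $T(x,y,z),\,x^*\cdot d{\downarrow}\Rightarrow T(d\circ x,y,d\circ z)$.

So the moves drag the common target of $y,z$, the common middle vertex of $x,y$, and the common source of $x,z$. Composition is a relation only; it need not be a function.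

**The counter structures.** For $N\ge3$ let $C_N$ have $L=\mathbb Z/N$, $X=\{(i,m):i\in\mathbb Z/N,\ m\in\mathbb Z\}$ and
$$e(i)=(i,0),\qquad t(i,m)=i+m,\qquad (i,m)^*=(i+m,-m),$$
so $s(i,m)=i$. The move $(i,m)\cdot d$ is defined if and only if $d=i+m+\varepsilon$ with $\varepsilon=\pm1$, and is then $(i,m+\varepsilon)$; the sign $\varepsilon$ is unique since $N\ge3$. Finally $k(x,y,z)=x$ is defined if and only if $x=(i,m)$, $y=(i+m,m')$, $z=(i,m+m')$. For a multiple $M>N$ of $N$ let $C_{N,M}$ be the same structure with counters $m\in\mathbb Z/M$.

*Check of (D), (M), (T), for both kinds of counter.* Here $c\leftrightarrow d$ if and only if $d=c\pm1$, and for $d=i+\varepsilon$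
$$d\circ(i,m)=\big((i+m,-m)\cdot(i+\varepsilon)\big)^*=(i+m,-m+\varepsilon)^*=(i+\varepsilon,m-\varepsilon).$$
(D1)–(D4) can be read off. (M1): $(i,m+\varepsilon)$ has source $i$ and target $d$, and $(i,m+\varepsilon)\cdot(i+m)=(i,m)$. (M2): for $d=i+m+\varepsilon$ and $d'=i+\delta$ both sides are $(i+\delta,m-\delta+\varepsilon)$. (M3): for $d=c+\varepsilon$, $d\circ(c,\varepsilon)=(c+\varepsilon,0)$. (T1) is clear, and (T2), (T3) are the case $m'=0$. For $x=(i,m)$, $y=(i+m,m')$, $z=(i,m+m')$ the triples required by (T4), (T5), (T6) are
$$(i,m),\ (i+m,m'+\varepsilon),\ (i,m+m'+\varepsilon);\qquad (i,m+\varepsilon),\ (i+m+\varepsilon,m'-\varepsilon),\ (i,m+m');$$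
$$(i+\varepsilon,m-\varepsilon),\ (i+m,m'),\ (i+\varepsilon,m+m'-\varepsilon),$$
and each is again of the form that defines $T$.

**Lemma 6.** Suppose $R$ satisfies (D), (M), (T).

1. $L\cap X=\emptyset$; $e$ is defined exactly on $L$, and $t$ and ${}^*$ exactly on $X$; $x\cdot d$ is defined exactly for $x\in X$, $d\in L$ with $t(x)\leftrightarrow d$; $k$ is defined only on arrows. Values of $t$ are vertices; values of $e,{}^*,\cdot,k$ are arrows.
2. The relation $\leftrightarrow$ is symmetric on $L$. If $c\leftrightarrow d$, then $x\mapsto x\cdot d$ is a bijection from the arrows with target $c$ to the arrows with target $d$, with inverse $y\mapsto y\cdot c$, and it preserves sources.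
3. $s(x^*)=t(x)$ and $s(1_c)=c$. The arrow $d\circ x$ is defined if and only if $s(x)\leftrightarrow d$, and then $s(d\circ x)=d$, $t(d\circ x)=t(x)$, $(d\circ x)^*=x^*\cdot d$; and $(x\cdot d)^*=d\circ x^*$.

*Proof.* (1) Disjointness is (D1). By (D3), $x^*$ is defined exactly for $x\in X$. The statement on $x\cdot d$ is (D4). By (T1), $T(x,y,z)$ makes $t(x)$, $t(y)$, $t(z)$ defined. For the values: $t(x)\in L$ by (D3); $1_c\in X$ by (D2); $x^*\in X$ by (D3); $x\cdot d\in X$ by (M1); $k(x,y,z)=x\in X$.

(2) Let $c\leftrightarrow d$. By (M1), $t(1_c\cdot d)=d$ and $(1_c\cdot d)\cdot c=1_c$. The last move is defined, so $d\leftrightarrow c$ by (D4). For arrows $x$ with target $c$, (M1) gives $t(x\cdot d)=d$, $s(x\cdot d)=s(x)$, $(x\cdot d)\cdot c=x$, and by symmetry $(y\cdot c)\cdot d=y$ for arrows $y$ with target $d$.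

(3) $s(x^*)=t(x^{**})=t(x)$, and $s(1_c)=t(1_c^*)=t(1_c)=c$. The move $x^*\cdot d$ is defined if and only if $t(x^*)=s(x)\leftrightarrow d$. Then $(d\circ x)^*=(x^*\cdot d)^{**}=x^*\cdot d$, so $s(d\circ x)=t(x^*\cdot d)=d$, and $t(d\circ x)=s(x^*\cdot d)=s(x^*)=t(x)$. Finally $(x\cdot d)^*=(x^{**}\cdot d)^*=d\circ x^*$. $\square$

Elements outside $L\cup X$ are called *junk*. They occur in no defined operation, as argument or value.

## Why positivity cannot be a predicate

The argument on $\mathbb Z/9$ used signs, so a sensible first attempt is to add a partial unary operation $\mathrm{pos}$, with $\mathrm{pos}(x)=x$ defined exactly when the loop $x$ is positive. Three of the sign rules are Horn sentences: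
$$\mathrm{pos}(1_c){\downarrow}\Rightarrow\bot;\qquad \mathrm{pos}(x){\downarrow},\,\mathrm{pos}(x^*){\downarrow}\Rightarrow\bot;\qquad T(x,y,z),\,\mathrm{pos}(x){\downarrow},\,\mathrm{pos}(y){\downarrow}\Rightarrow\mathrm{pos}(z){\downarrow}.$$
They are not enough: the finite structure $C_{N,M}$ with $\mathrm{pos}$ nowhere defined satisfies them, and its round trip ends in $(0,N)\ne(0,0)$. What is missing is the disjunction "a loop is an identity, or it is positive, or its reversal is positive". This is where the attempt stops, because no set of identities can express it. For partial algebras $R,R'$ let $R\times R'$ have operations defined when they are defined in both coordinates. In $\flat(R)\times\flat(R')$ the pairs with a coordinate $0$ form an absorbing set, and collapsing it gives $\flat(R\times R')$. So $\flat(R\times R')$ satisfies every identity that $\flat(R)$ and $\flat(R')$ share. Now let $\mathrm{pos}$ be defined in $C_N$ on the $(i,m)$ with $N\mid m$, $m>0$. The disjunction holds in $C_N$. In $C_N\times C_N$ the loop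
$$x=\big((0,N),(0,-N)\big)$$
is not an identity, and neither $x$ nor $x^*$ is positive. So no set of identities true in $\flat(C_N)$ implies the disjunction.

The product also suggests the repair. The loop $x$ is positive in one coordinate and negative in the other, and we need an operation that lets each coordinate decide by itself. In a structure with honest signs, set
$$q_x(u,v)=u\ \text{ if $x$ is positive},\qquad q_x(u,v)=v\ \text{ otherwise},$$
for loops $x$ and parallel arrows $u,v$. In $C_N\times C_N$, for the loop $x$ above, $q_x(u,v)$ has the first coordinate of $u$ and the second of $v$. The disjunction becomes one equation,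
$$q_x\big(x,q_{x^*}(x,1_{t(x)})\big)=x .$$
Indeed, with honest signs the left side is $x$ if $x$ or $x^*$ is positive and $1_{t(x)}$ otherwise, so the equation forces the remaining loops to be identities. Equations survive products.

## The axioms for the decision operation

The set $\Sigma$ consists of (D), (M), (T) and the following Horn sentences. It is finite, and every variable occurs in the premises.

* (Q0) $q_x(u,v){\downarrow}\Rightarrow s(x)=t(x),\ u\parallel v,\ q_x(u,v)\parallel u$; and: $x$ a loop, $u\parallel v\Rightarrow q_x(u,v){\downarrow}$.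
* (Q1) $x$ a loop, $u\parallel v$, $u\parallel w\Rightarrow q_x(u,u)=u$, $\ q_x(q_x(u,v),w)=q_x(u,w)$, $\ q_x(u,q_x(v,w))=q_x(u,w)$.
* (Q2) $x,y$ loops, $u\parallel u'$, $u\parallel v$, $u\parallel v'\Rightarrow q_x(q_y(u,u'),q_y(v,v'))=q_y(q_x(u,v),q_x(u',v'))$.
* (Q3) $x,y$ loops, $y\parallel z$, $u\parallel v\Rightarrow q_{q_x(y,z)}(u,v)=q_x(q_y(u,v),q_z(u,v))$.
* (Q4) $x$ a loop, $u\parallel v\Rightarrow q_x(u,v)^*=q_x(u^*,v^*)$; and: $x$ a loop, $u\parallel v$, $u\cdot d{\downarrow}\Rightarrow q_x(u,v)\cdot d=q_x(u\cdot d,v\cdot d)$.
* (Q5) $w$ a loop, $T(u_1,u_2,u_3)$, $T(v_1,v_2,v_3)$, $u_i\parallel v_i$ $(i=1,2,3)\Rightarrow T(q_w(u_1,v_1),q_w(u_2,v_2),q_w(u_3,v_3))$.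
* (S1) $e(c){\downarrow}$, $u\parallel v\Rightarrow q_{1_c}(u,v)=v$.
* (S2) $x$ a loop, $u\parallel v\Rightarrow q_x(q_{x^*}(u,v),v)=v$.
* (S3) $x$ a loop $\Rightarrow q_x(x,q_{x^*}(x,1_{t(x)}))=x$.
* (S4) $T(x,y,z)$, $s(x)=t(x)$, $s(y)=t(y)$, $t(x)=t(y)$, $u\parallel v\Rightarrow q_x(q_y(q_z(u,v),v),v)=q_x(q_y(u,v),v)$ and $q_{x^*}(q_{y^*}(q_{z^*}(u,v),v),v)=q_{x^*}(q_{y^*}(u,v),v)$.
* (S5) $x$ a loop, $x\cdot d{\downarrow}$, $u\parallel v\Rightarrow q_{d\circ(x\cdot d)}(u,v)=q_x(u,v)$.

The (Q) axioms say that each $q_x$ behaves like a coordinatewise choice between its arguments and is compatible with everything else. (S1)–(S4) are the sign rules: identities are not positive; $x,x^*$ are not both positive; the disjunction; sums of positives are positive, and the same for negatives. (S5) says that dragging a loop along an edge keeps its sign. By (Q0), $q$ is defined only on arrows and has arrows as values, so Lemma 6 extends: junk occurs in no defined operation at all.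

**Lemma 7 (honest signs).** Let $R$ satisfy (D), (M), (T). Suppose each loop $x$ has a sign $\mathrm{sgn}\,x\in\{+,-,\iota\}$ such that, with $-\iota=\iota$,

1. $\mathrm{sgn}\,x=\iota$ if and only if $x=1_{t(x)}$;
2. $\mathrm{sgn}\,x^*=-\mathrm{sgn}\,x$;
3. if $T(x,y,z)$ for loops $x,y$ at the same vertex and $\mathrm{sgn}\,x=\mathrm{sgn}\,y=\sigma\in\{+,-\}$, then $\mathrm{sgn}\,z=\sigma$;
4. $\mathrm{sgn}(d\circ(x\cdot d))=\mathrm{sgn}\,x$ when $x\cdot d$ is defined.

Let $q_x(u,v)$ be defined exactly for loops $x$ and $u\parallel v$, with value $u$ if $\mathrm{sgn}\,x=+$ and $v$ otherwise. Then $R\models\Sigma$.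

*Proof.* (Q0) holds by definition. Each $q_x$ is the first or the second projection, depending only on $x$. Each projection satisfies (Q1). In (Q2), both sides select the same one of $u,u',v,v'$: $q_x$ decides between the unprimed pair $u,u'$ and the pair $v,v'$, and $q_y$ decides between unprimed and primed. In (Q3), if $q_x$ is the first projection both sides are $q_y(u,v)$, otherwise both are $q_z(u,v)$. (Q4) and (Q5) hold for projections; in (Q4), $v\cdot d$ is defined because $t(v)=t(u)$, and $u^*\parallel v^*$, $u\cdot d\parallel v\cdot d$.

(S1) holds since $\mathrm{sgn}\,1_c=\iota$. (S2): if $\mathrm{sgn}\,x=+$, then $q_{x^*}(u,v)=v$ and $q_x(v,v)=v$; otherwise $q_x(\cdot,v)=v$. (S3): for sign $+$, $q_x$ is the first projection. For sign $-$, $q_{x^*}(x,1_{t(x)})=x$ and $q_x(x,x)=x$. For sign $\iota$, $x=1_{t(x)}$ and every argument equals $x$. (S4): by (T1), $z$ is a loop at the same vertex. If $q_x$ or $q_y$ is the second projection, both sides are $v$. Otherwise $x,y$ have sign $+$, so $z$ has sign $+$, and both sides are $u$. The starred half is the same with $\sigma=-$. (S5) is condition 4.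 $\square$

Two examples. A linearly ordered group $G$ gives a model of $\Sigma$ with one vertex $c$, no adjacency, the elements of $G$ as loops at $c$, $x^*=x^{-1}$, $T(x,y,z)$ if and only if $z=xy$, and $\mathrm{sgn}\,x=+$ if and only if $x>1$, $\mathrm{sgn}\,x=-$ if and only if $x<1$: (M) and (T4)–(T6) are vacuous, and the conditions of Lemma 7 are clear. Next, $C_N$: here $(i,m)$ is a loop if and only if $N\mid m$, and we give it the sign of the integer $m$, with $\iota$ for $m=0$. Conditions 1–3 are clear, and condition 4 holds because $d\circ((i,m)\cdot d)=(d,m)$. From now on $C_N$ carries this $q$: $q_{(i,m)}(u,v)$ is defined if and only if $N\mid m$ and $u\parallel v$, with value $u$ if $m>0$ and $v$ if $m\le0$. So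
$$C_N\models\Sigma .\tag{1}$$

## Transport around closed walks

Let $R\models\Sigma$. A walk is $\gamma=(c_0\leftrightarrow c_1\leftrightarrow\dots\leftrightarrow c_n)$; if $t(x)=c_0$, write $x\gamma=(\cdots(x\cdot c_1)\cdots)\cdot c_n$. By Lemma 6 this is defined, has the source of $x$ and target $c_n$, and the reversed walk $\gamma^{-1}$ acts inversely. For $n\ge1$ put
$$w_n=(\cdots(1_{y_0}\cdot y_1)\cdots y_{n-1})\cdot y_0 ,$$
so that $w_1=1_{y_0}\cdot y_0$. Let **(Hol)** be the infinite set of Horn sentences $w_n{\downarrow}\Rightarrow w_n=1_{y_0}$, $n\ge1$. In $C_3$, $w_3$ at $y_i=i$ is $(0,3)\ne1_0$, as in the opening example.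

**Lemma 8.** For $R\models\Sigma$, (Hol) is equivalent to: $x\gamma=x$ for every closed walk $\gamma$ and every arrow $x$ whose target is the initial vertex of $\gamma$.

*Proof.* The term $w_n$ is defined at $y_i=c_i$ if and only if $\gamma=(c_0\leftrightarrow\cdots\leftrightarrow c_{n-1}\leftrightarrow c_0)$ is a walk, and then $w_n=1_{c_0}\gamma$. So the second statement, for $x=1_{c_0}$, gives (Hol). Conversely let (Hol) hold, so $1_{c_0}\gamma=1_{c_0}$. From $T(x,1_{c_0},x)$, which is (T2), (T4) along $\gamma$ gives $T(x,1_{c_0}\gamma,x\gamma)$, that is, $T(x,1_{c_0},x\gamma)$. By (T3), $x\gamma=x$. $\square$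

**Lemma 9.** Every finite $R\models\Sigma$ satisfies (Hol).

*Proof.* Let $\gamma$ be a closed walk at $c$. We must show $1_c\gamma=1_c$.

**Step 1 (powers of the round trip).** We set up the sequence $g,2g,3g,\dots$ of the opening example. Put $g_j=1_c\gamma^j$; these are loops at $c$. The map $x\mapsto x\gamma$ permutes the finite set of loops at $c$, so $g_\rho=1_c$ for some $\rho\ge1$. From $T(g_j,1_c,g_j)$ and (T4) along $\gamma$,
$$T(g_j,g_1,g_{j+1}).\tag{2}$$

**Step 2 (if $g_1$ is positive, so is $g_j$).** We prove this in equational form. Put $f_j=q_{g_j}$. The claim is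
$$f_1(f_j(u,v),v)=f_1(u,v)\qquad(j\ge1,\ u\parallel v).\tag{3}$$
For $j=1$ this is (Q1). Suppose it holds for $j$. By (Q1), (Q2), (Q1) and (3),
$$f_j(f_1(u,v),v)=f_j(f_1(u,v),f_1(v,v))=f_1(f_j(u,v),f_j(v,v))=f_1(f_j(u,v),v)=f_1(u,v)\tag{4}$$
for all $u\parallel v$. The first half of (S4) for the triple (2) says
$$f_j\big(f_1(f_{j+1}(u,v),v),v\big)=f_j(f_1(u,v),v).$$
Apply (4) on the left for the pair $f_{j+1}(u,v),v$ and on the right for the pair $u,v$. The equation becomes $f_1(f_{j+1}(u,v),v)=f_1(u,v)$, which is (3) for $j+1$.

**Step 3 (the round trip is neither positive nor negative, so it is trivial).** Here finiteness enters. For $j=\rho$, (S1) gives $f_\rho(u,v)=v$, so (3) reads $f_1(u,v)=f_1(v,v)=v$. Steps 2 and 3 also work with $q_{g_j^*}$ in place of $q_{g_j}$: the $g_j^*$ are loops, the second half of (S4) is used, and $g_\rho^*=1_c^*=1_c$. So $q_{g_1^*}(u,v)=v$. By (S3),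
$$g_1=q_{g_1}\big(g_1,q_{g_1^*}(g_1,1_c)\big)=q_{g_1^*}(g_1,1_c)=1_c.\qquad\square$$

It remains to find one finite system whose flat algebra generates a variety containing $\flat(R)$ for every $R$ satisfying $\Sigma$ and (Hol).

## The finite system $P$

By Lemma 5 we need a finite $P$ with so many homomorphisms $R\to P$ that every undefined operation in $R$ is seen. The vertices of $P$ must detect missing edges and missing loops of the graph. Its arrows carry labels that must detect, with finitely many labels, that a given triple is not in $T$. For this purpose labels carry *marks*: a triple whose members bear the marks $1,2,3$ and a prescribed pattern of signs is forbidden.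

*Vertices.* $L_P=\{v_0,v_1,v_2,v_3\}$. All pairs $c,d$, including $c=d$, are adjacent except $\{v_1,v_2\}$ and $\{v_3,v_3\}$.

*Labels.* Let $\mathcal M=\{\iota,+,-\}^3\times\mathcal P(\{1,2,3\})$, where $\mathcal P$ denotes the power set, and
$$Q=\{\iota\}\cup(\{+,-\}\times\mathcal M).$$
Put $\mathrm{sgn}(\iota)=\iota$, $\mathrm{sgn}(\sigma,m)=\sigma$, $\iota^*=\iota$, $(\sigma,m)^*=(-\sigma,m)$. For $b=(\sigma,(\rho,S))$ put $S_b=S$.

*Composition of labels.* A triple $(a,b,a')\in Q^3$ is **excluded** if $b=(\sigma,(\rho,S))\neq\iota$, $\rho=(\mathrm{sgn}\,a,\mathrm{sgn}\,b,\mathrm{sgn}\,a')$, $2\in S$, ($a=\iota$ or $1\in S_a$), and ($a'=\iota$ or $3\in S_{a'}$). Let $T_Q$ be the set of $(a,b,a')$ such that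

1. if $b=\iota$, then $a'=a$;
2. if $\mathrm{sgn}\,a=\mathrm{sgn}\,b=\sigma\in\{+,-\}$, then $\mathrm{sgn}\,a'=\sigma$;
3. $(a,b,a')$ is not excluded.

For example, let $\rho=(+,+,+)$, $a=(+,(\rho,\{1\}))$, $b=(+,(\rho,\{2\}))$. The triple $(a,b,a')$ with $a'=(+,(\rho,\{3\}))$ is excluded. With $a'=(+,(\rho,\emptyset))$ it is not, and it lies in $T_Q$.

*Arrows.* $X_P=L_P\times L_P\times Q$ and $P=L_P\sqcup X_P$, with
$$e(c)=(c,c,\iota),\quad t(c,d,a)=d,\quad(c,d,a)^*=(d,c,a^*),\quad(c,d,a)\cdot d'=(c,d',a)\ \text{ iff $d,d'$ are adjacent}.$$
$k(x,y,z)=x$ is defined if and only if $x=(c,d,a)$, $y=(d,d',b)$, $z=(c,d',a')$ with $(a,b,a')\in T_Q$. $q_x(u,v)$ is defined if and only if $x=(c,c,a)$, $u,v\in X_P$ and $u\parallel v$, with value $u$ if $\mathrm{sgn}\,a=+$ and $v$ otherwise.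

Here $|Q|=1+2\cdot27\cdot8=433$, so $P$ has $4+16\cdot433=6932$ elements.

**Lemma 10.** $P\models\Sigma$ and $P\models$ (Hol).

*Proof.* We have $s(c,d,a)=c$, and $d'\circ(c,d,a)=((d,c,a^*)\cdot d')^*=(d',d,a)$ is defined if and only if $c,d'$ are adjacent. The relation $\leftrightarrow$ computed from the operations is the given symmetric adjacency, since $1_c\cdot d=(c,c,\iota)\cdot d$.

(D1)–(D4) and (M1) can be read off; in (M2) both sides are $(d',d,a)$ if $a$ is the label of $x$; in (M3), $d\circ(1_c\cdot d)=d\circ(c,d,\iota)=(d,d,\iota)=1_d$. (T1) holds by definition. (T2): $(a,\iota,a)\in T_Q$, because condition 1 holds and conditions 2 and 3 are vacuous for $b=\iota$. (T3) is condition 1. (T4)–(T6): the moves change the common target of $y,z$, the common middle vertex of $x,y$, and the common source of $x,z$, respectively, and leave labels unchanged.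

For the remaining axioms use Lemma 7 with the sign of a loop $(c,c,a)$ being $\mathrm{sgn}\,a$. Condition 1 of that lemma holds since $\mathrm{sgn}\,a=\iota$ only for $a=\iota$; condition 2 since $\mathrm{sgn}\,a^*=-\mathrm{sgn}\,a$; condition 3 is condition 2 of $T_Q$; condition 4 holds since $d\circ(x\cdot d)$ has the label of $x$.

(Hol): moves starting from $1_{y_0}$ change neither label nor source, so $w_n=(y_0,y_0,\iota)=1_{y_0}$ whenever it is defined. $\square$

Let $\mathbf A=\flat(P)$. It is a finite algebra with signature $\{\wedge,\triangleright,0,t,e,{}^*,\cdot,k,q\}$. Let $\widehat\Sigma$ be $\Sigma_0$ together with the identities that express $\Sigma$ by Lemma 4. This is a finite set of identities true in $\mathbf A$. The identities expressing (Hol) are also true in $\mathbf A$.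

## Two-valued relations

From here to the end of the proof of Theorem 15, $R$ is a nonempty partial algebra, possibly infinite, with $R\models\Sigma$ and (Hol). In $P$ each $q_w$ is a projection. In $R$ it need not be, as $C_N\times C_N$ shows. This section passes to equivalence relations modulo which it is.

**Definition (admissible, two-valued).** An equivalence $\sim$ on $X$ is admissible if

* (a) $x\sim y\Rightarrow x\parallel y$;
* (b) $x\sim y$ implies $x^*\sim y^*$, and $x\cdot d\sim y\cdot d$ when these are defined;
* (c) $q_x(u,v)\sim q_{x'}(u',v')$ whenever $x\sim x'$ are loops, $u\sim u'$, $v\sim v'$, $u\parallel v$.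

Write $T^\sim(x,y,z)$ if $T(x',y',z')$ for some $x'\sim x$, $y'\sim y$, $z'\sim z$. An admissible $\sim$ is two-valued if for each loop $w$ either $q_w(u,v)\sim u$ for all $u\parallel v$, or $q_w(u,v)\sim v$ for all $u\parallel v$.

Equality is admissible. The relation $\parallel$ is admissible and two-valued: for (c), $q_x(u,v)\parallel u\parallel u'\parallel q_{x'}(u',v')$ by (Q0). For an instructive example look at $C_N\times C_N$. For $x=((0,N),(0,-N))$, $u=((0,0),(0,0))$, $v=((0,N),(0,N))$ we get $q_x(u,v)=((0,0),(0,N))$, which is neither $u$ nor $v$, so equality is not two-valued. The relation "parallel, with the same first coordinate" is admissible, and it is two-valued because each $q_w$ acts on first coordinates as a projection.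

**Lemma 11.** (i) If $u_0\parallel v_0$ and $u_0\ne v_0$, some admissible two-valued $\sim$ has $u_0\not\sim v_0$. (ii) If $x_0,y_0,z_0\in X$ and not $T(x_0,y_0,z_0)$, some admissible two-valued $\sim$ has not $T^\sim(x_0,y_0,z_0)$.

*Proof.* **Step 1 (a maximal relation).** We want a relation that cannot be split further. Consider the admissible relations with $u_0\not\sim v_0$, respectively not $T^\sim(x_0,y_0,z_0)$. Equality is one of them. The union of a chain of such relations is admissible, and it keeps the required property, since a violation would be witnessed by finitely many pairs, which lie in one member of the chain. By Zorn's lemma there is a maximal such $\sim$. Fix a loop $w$. For $u\parallel v$ define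
$$u\sim^1v\iff q_w(u,v)\sim v,\qquad u\sim^0v\iff q_w(u,v)\sim u .$$
(In the example above, these would compare the two coordinates separately.)

**Step 2 ($\sim^1$ and $\sim^0$ are equivalences containing $\sim$, with intersection $\sim$).** This makes them competitors for maximality. If $u\sim v$, then $q_w(u,v)\sim q_w(v,v)=v\sim u$ by (c) and (Q1), so ${\sim}\subseteq{\sim^1}\cap{\sim^0}$, and both are reflexive. If $u\sim^1v$ and $u\sim^0v$, then $v\sim q_w(u,v)\sim u$; so the intersection is $\sim$. By (Q1) and (c):

* $\sim^1$ is symmetric: if $q_w(u,v)\sim v$, then $q_w(v,u)\sim q_w(q_w(u,v),u)=q_w(u,u)=u$.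
* $\sim^1$ is transitive: if also $q_w(v,z)\sim z$, then $q_w(u,z)=q_w(q_w(u,v),z)\sim q_w(v,z)\sim z$.
* $\sim^0$ is symmetric: if $q_w(u,v)\sim u$, then $q_w(v,u)\sim q_w(v,q_w(u,v))=q_w(v,v)=v$.
* $\sim^0$ is transitive: if also $q_w(v,z)\sim v$, then $q_w(u,z)=q_w(u,q_w(v,z))\sim q_w(u,v)\sim u$.

**Step 3 (they are admissible).** Condition (a) is part of the definition. For (b), use (Q4): $q_w(u^*,v^*)=q_w(u,v)^*$ and $q_w(u\cdot d,v\cdot d)=q_w(u,v)\cdot d$, together with (b) for $\sim$. For (c), let $x,x'$ be parallel loops and $u,v,u',v'$ parallel. By (Q3) and (Q2),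
$$q_w\big(q_x(u,v),q_{x'}(u,v)\big)=q_{q_w(x,x')}(u,v),\tag{5}$$
$$q_w\big(q_{x'}(u,v),q_{x'}(u',v')\big)=q_{x'}\big(q_w(u,u'),q_w(v,v')\big).\tag{6}$$
If $x\sim^1x'$, $u\sim^1u'$, $v\sim^1v'$, then (5) is $\sim q_{x'}(u,v)$ and (6) is $\sim q_{x'}(u',v')$, so $q_x(u,v)\sim^1q_{x'}(u,v)\sim^1q_{x'}(u',v')$. If $x\sim^0x'$, $u\sim^0u'$, $v\sim^0v'$, then (5) is $\sim q_x(u,v)$ and (6) is $\sim q_{x'}(u,v)$, so $q_x(u,v)\sim^0q_{x'}(u,v)\sim^0q_{x'}(u',v')$.

**Step 4 (one of them keeps the required property).** Then maximality applies to it. In (i), if both related $u_0$ and $v_0$, so would their intersection $\sim$. In (ii), suppose $T(x_1,y_1,z_1)$ with $x_1\sim^1x_0$, $y_1\sim^1y_0$, $z_1\sim^1z_0$, and $T(x_2,y_2,z_2)$ with $x_2\sim^0x_0$, $y_2\sim^0y_0$, $z_2\sim^0z_0$. By (Q5), $T(q_w(x_1,x_2),q_w(y_1,y_2),q_w(z_1,z_2))$. Moreover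
$$q_w(x_1,x_2)=q_w(q_w(x_1,x_0),x_2)\sim q_w(x_0,x_2)\sim x_0,$$
the first relation because $x_1\sim^1x_0$, the second because $x_0\sim^0x_2$; similarly for $y$ and $z$. So $T^\sim(x_0,y_0,z_0)$, a contradiction.

**Step 5 (two-valuedness at $w$).** By maximality ${\sim^1}={\sim}$ or ${\sim^0}={\sim}$. In the first case, $q_w(q_w(u,v),u)=q_w(u,u)=u$ says $q_w(u,v)\sim^1u$, so $q_w(u,v)\sim u$ for all $u\parallel v$. In the second case, $q_w(q_w(u,v),v)=q_w(u,v)$ says $q_w(u,v)\sim^0v$, so $q_w(u,v)\sim v$ for all $u\parallel v$. Since $w$ was arbitrary, $\sim$ is two-valued. $\square$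

Fix an admissible two-valued $\sim$. Call a loop $x$ *positive* if it is not true that $q_x(u,v)\sim v$ for all $u\parallel v$; then $q_x(u,v)\sim u$ for all $u\parallel v$. By (c) of the definition, positivity is invariant under $\sim$. If all parallel pairs were $\sim$-equivalent, no loop would be positive; so if there is a positive loop, some parallel arrows are not $\sim$-equivalent. The next lemma recovers honest sign rules.

**Lemma 12.**

* (a) $1_c$ is not positive.
* (b) A loop $x$ and its reversal $x^*$ are not both positive.
* (c) For a loop $x$, neither $x$ nor $x^*$ is positive if and only if $x\sim1_{t(x)}$.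
* (d) Let $T^\sim(x,y,z)$ with $x,y$ loops at the same vertex. If $x,y$ are positive, so is $z$; if $x^*,y^*$ are positive, so is $z^*$.
* (e) If $T^\sim(x,y,z)$ and $y\sim1_{t(x)}$, then $z\sim x$.

*Proof.* (a) is (S1). (b) If both were positive, (S2) would give $v=q_x(q_{x^*}(u,v),v)\sim q_{x^*}(u,v)\sim u$ for all $u\parallel v$, which is impossible when there is a positive loop. (c) If neither is positive, (S3) gives $x=q_x(x,q_{x^*}(x,1_{t(x)}))\sim q_{x^*}(x,1_{t(x)})\sim1_{t(x)}$. Conversely, if $x\sim1_c$, then $x^*\sim1_c^*=1_c$, and by (a) and invariance neither is positive.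

(d) Let $T(x',y',z')$ with $x'\sim x$, $y'\sim y$, $z'\sim z$. By (a) of the definition and (T1), these are loops at the same vertex, and $x',y'$ are positive. The left side of (S4) is $\sim q_{y'}(q_{z'}(u,v),v)\sim q_{z'}(u,v)$, and the right side is $\sim u$. So $q_{z'}(u,v)\sim u$ for all $u\parallel v$. If $z'$ were not positive, then $u\sim q_{z'}(u,v)\sim v$ for all $u\parallel v$, which is impossible since there is a positive loop. So $z'$, and with it $z$, is positive. The second half is the same with the starred half of (S4).

(e) **Step 1 (representatives).** We reduce to a genuine triple in $T$. Let $T(x',y',z')$ with $x'\sim x$, $y'\sim y$, $z'\sim z$, and $c=t(x')=t(x)$. Since $y'\sim1_c$, $y'$ is a loop at $c$, and $z'\parallel x'$ by (T1). Put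
$$f=q_{y'},\qquad g=q_{y'^*},\qquad D(u,v)=f(u,g(u,v)).$$

**Step 2 ($D$ forgets its middle argument).** This will turn (S3) around. By $u=f(u,u)$, (Q2) and (Q1),
$$D(u,D(v,w))=f\big(u,g(f(u,u),f(v,g(v,w)))\big)=f\big(u,f(g(u,v),g(u,g(v,w)))\big)$$
$$=f\big(u,f(g(u,v),g(u,w))\big)=f(u,g(u,w))=D(u,w).$$
By (S3), $y'=D(y',1_c)$. Hence $D(1_c,y')=D(1_c,D(y',1_c))=D(1_c,1_c)=1_c$.

**Step 3 (mix two triples so that the middle becomes an identity).** Then (T3) applies. Apply (Q5) with $w=y'^*$ to $(x',1_c,x')$, which is in $T$ by (T2), and $(x',y',z')$; this gives $T(x',g(1_c,y'),g(x',z'))$. Apply (Q5) with $w=y'$ to $(x',1_c,x')$ and this triple; this gives $T(x',D(1_c,y'),D(x',z'))$, that is, $T(x',1_c,D(x',z'))$. By (T3), $D(x',z')=x'$. Since $y'\sim1_c$, neither $y'$ nor $y'^*$ is positive by (c), so $D(x',z')=f(x',g(x',z'))\sim g(x',z')\sim z'$. Thus $z'\sim x'$, and $z\sim x$. $\square$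

## Labels and signs

Still with $\sim$ fixed, we attach to every arrow a label that does not change under moves; here (Hol) is used. *Components* are the connected components of the graph $(L,\leftrightarrow)$. Choose a base vertex $o_A$ in each component $A$.

If $\gamma,\delta$ are walks from $t(x)$ to the same vertex, then $x\gamma\delta^{-1}=x$ by Lemma 8, so $x\gamma=x\delta$. Thus transport of $x$ by right moves depends only on the endpoint. Transport by left moves along $\gamma$ is $(x^*\gamma)^*$, so it also depends only on the endpoint. Left and right transports commute by (M2). For $s(x)\in A$, $t(x)\in B$ let $\hat x$ be the transport of $x$ with source $o_A$ and target $o_B$, and let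
$$|x|=[\hat x]_\sim\in\Lambda_{AB}:=\{y\in X:s(y)=o_A,\ t(y)=o_B\}/{\sim}.$$
The sets $\Lambda_{AB}$ are pairwise disjoint. Put $[y]^*=[y^*]$ and $1_A=[1_{o_A}]$. For components $A,B,C$ let $\widehat T$ contain those $([x],[y],[z])\in\Lambda_{AB}\times\Lambda_{BC}\times\Lambda_{AC}$ with $T^\sim(x,y,z)$; this depends only on the classes.

For example, in $C_3$ keep only the vertices $0,1$ and the arrows between them. We shall see in Lemma 16 that (Hol) holds there. Take $o=0$ and let $\sim$ be equality. The arrow $(0,1)$ moves to $(0,0)$, so its label is the identity label, and $(0,4)$ moves to $(0,3)$. The labels are the loops $(0,3j)$, $j\in\mathbb Z$: the label counts turns.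

**Lemma 13.**

1. $x\sim y$ if and only if $x\parallel y$ and $|x|=|y|$.
2. $|x\cdot d|=|x|$, $|x^*|=|x|^*$, and $|1_c|=1_A$ for $c\in A$.
3. A loop $x$ is positive if and only if $\hat x$ is.
4. If $t(x)=s(y)$, $s(z)=s(x)$, $t(z)=t(y)$, then $T^\sim(x,y,z)\iff(|x|,|y|,|z|)\in\widehat T$.

*Proof.* (1) Left and right moves and their inverses preserve $\sim$, by (b) of the definition. If $x\sim y$, then $x\parallel y$, and the same moves carry $x,y$ to $\hat x\sim\hat y$. If $x\parallel y$ and $\hat x\sim\hat y$, move back.

(2) The first equation is path independence. Since $(x\cdot d)^*=d\circ x^*$ and $(d\circ x)^*=x^*\cdot d$, the transport of $x^*$ is the reversal of the transport of $x$. By (M3), $c\leftrightarrow d$ gives $1_d=d\circ(1_c\cdot d)$; iterating along a walk from $c$ to $o_A$, we see that the transport of $1_c$ is $1_{o_A}$.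

(3) Iterate (S5) along a walk from $t(x)$ to the base vertex: each step replaces $x$ by $d\circ(x\cdot d)$ and does not change $q_x$. The end result is $\hat x$.

(4) Let $T(x',y',z')$ with $x'\sim x$, $y'\sim y$, $z'\sim z$, and let $A,B,C$ be the components of $s(x),t(x),t(y)$. Move the common target of $y',z'$ to $o_C$ by (T4), then the common vertex $t(x')=s(y')$ to $o_B$ by (T5), then the common source of $x',z'$ to $o_A$ by (T6). The result is $T(\hat x',\hat y',\hat z')$ with $\hat x'\sim\hat x$, $\hat y'\sim\hat y$, $\hat z'\sim\hat z$. Conversely, let $T(x'',y'',z'')$ with $x''\sim\hat x$, $y''\sim\hat y$, $z''\sim\hat z$. Move the three vertices back along the reversed walks in the same way. The resulting triple is in $T$, and its members are $\sim x,y,z$. $\square$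

Fix a linear order on the set of components. For $\lambda\in\Lambda_{AB}$ let $\mathrm{sgn}\,\lambda=+$ if $A<B$ and $-$ if $A>B$. If $A=B$, let it be $+$ if $\lambda$ is positive, $-$ if $\lambda^*$ is positive, and $\iota$ otherwise. By Lemma 12(a)–(c) this is well defined, and
$$\mathrm{sgn}\,\lambda=\iota\iff\lambda\text{ is an identity label }1_A;\qquad\mathrm{sgn}\,\lambda^*=-\mathrm{sgn}\,\lambda.\tag{7}$$
Moreover:

* ($\alpha$) If $(\lambda,1_B,\nu)\in\widehat T$, then $\nu=\lambda$, by Lemma 12(e). Also $(\lambda,1_B,\lambda)\in\widehat T$ for $\lambda\in\Lambda_{AB}$, by (T2).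
* ($\beta$) If $(\lambda,\mu,\nu)\in\widehat T$ and $\mathrm{sgn}\,\lambda=\mathrm{sgn}\,\mu=\sigma\in\{+,-\}$, then $\mathrm{sgn}\,\nu=\sigma$. Let $\sigma=+$, $\lambda\in\Lambda_{AB}$, $\mu\in\Lambda_{BC}$, $\nu\in\Lambda_{AC}$. Then $A\le B\le C$. If $A<C$, then $\mathrm{sgn}\,\nu=+$ by definition. If $A=C$, then $A=B=C$, and Lemma 12(d) applies. The case $\sigma=-$ is symmetric, with the second half of (d).

## Homomorphisms into $P$

Let $f:L\to L_P$ be a graph homomorphism ($c\leftrightarrow d\Rightarrow f(c)\leftrightarrow f(d)$), and let $m$ be a map from the non-identity labels to $\mathcal M$ with $m(\lambda^*)=m(\lambda)$. Put $\ell(1_A)=\iota$ and $\ell(\lambda)=(\mathrm{sgn}\,\lambda,m(\lambda))$ otherwise. Then $\ell(\lambda^*)=\ell(\lambda)^*$, $\mathrm{sgn}\,\ell(\lambda)=\mathrm{sgn}\,\lambda$, and $\ell(\lambda)=\iota$ only for identity labels. Define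
$$h(c)=f(c)\ (c\in L),\qquad h(x)=\big(f(s(x)),f(t(x)),\ell(|x|)\big)\ (x\in X),$$
and $h$ arbitrarily on junk.

**Lemma 14.** If no triple $(\ell(\lambda),\ell(\mu),\ell(\nu))$ with $(\lambda,\mu,\nu)\in\widehat T$ is excluded, then $h$ is a homomorphism $R\to P$.

*Proof.* Junk occurs in no defined operation. For $e$: $h(1_c)=(f(c),f(c),\iota)=e(h(c))$. The operations $t$ and ${}^*$ are clear, using $|x^*|=|x|^*$. If $x\cdot d{\downarrow}$, then $t(x)\leftrightarrow d$, so $f(t(x))\leftrightarrow f(d)$ and $h(x)\cdot h(d)=(f(s(x)),f(d),\ell(|x|))=h(x\cdot d)$.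

Let $q_x(u,v){\downarrow}$. Then $h(x)$ is a loop and $h(u)\parallel h(v)$. If $x$ is positive, then $q_x(u,v)\sim u$, so $h(q_x(u,v))=h(u)$ by Lemma 13(1), and $\ell(|x|)$ has sign $+$ by Lemma 13(3). If $x$ is not positive, then $q_x(u,v)\sim v$, so $h(q_x(u,v))=h(v)$, and $\ell(|x|)$ has sign $\iota$ or $-$. In both cases $q_{h(x)}(h(u),h(v))=h(q_x(u,v))$.

Let $T(x,y,z)$. Endpoints match by (T1), and $(|x|,|y|,|z|)\in\widehat T$ by Lemma 13(4). Condition 1 of $T_Q$ holds by ($\alpha$), condition 2 by ($\beta$), condition 3 by hypothesis. So $k(h(x),h(y),h(z))$ is defined and equals $h(x)=h(k(x,y,z))$. $\square$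

Call $m$ *harmless* if no value $m(\lambda)=(\rho,S)$ has $2\in S$. Then nothing is excluded, and $h$ is a homomorphism. In particular homomorphisms $R\to P$ exist: take $\sim$ to be $\parallel$, $f$ constant with value $v_0$, and $m$ constant with $S=\emptyset$.

**Theorem 15.** If a (possibly infinite) partial algebra $R$ satisfies $\Sigma$ and (Hol), then $\flat(R)\in\mathcal V(\mathbf A)$.

*Proof.* If $R=\emptyset$, then $\flat(R)$ has one element and there is nothing to prove. Otherwise we show that the nonempty family of all homomorphisms $R\to P$ satisfies (I) and (II) of Lemma 5.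

**Step 1 (three graph homomorphisms).** These detect everything about endpoints. Since only $\{v_1,v_2\}$ and $\{v_3,v_3\}$ are non-edges in $L_P$, the following are graph homomorphisms $L\to L_P$:

* (f1) for $c\ne c'$: $c\mapsto v_1$ and all else to $v_0$; it separates $c,c'$;
* (f2) for $c\ne d$ non-adjacent: $c\mapsto v_1$, $d\mapsto v_2$, all else to $v_0$;
* (f3) for $d$ not adjacent to itself: $d\mapsto v_3$, all else to $v_0$.

**Step 2 (distinct labels can be separated harmlessly).** Let $\lambda\ne\mu$ lie in the same $\Lambda_{AB}$. We find a harmless $m$ with $\ell(\lambda)\ne\ell(\mu)$. If the signs differ, any harmless $m$ will do. If they are equal, they are not $\iota$, since otherwise $\lambda=\mu=1_A$ by (7); and $\mu\ne\lambda^*$, because $\mathrm{sgn}\,\lambda^*=-\mathrm{sgn}\,\lambda$. Take $m$ with a fixed $\rho$, with $S=\{1\}$ on $\lambda,\lambda^*$ and $S=\emptyset$ elsewhere.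

**Step 3 (condition (I)).** We separate distinct elements of $R$. Distinct vertices, and arrows that are not parallel, are separated by a suitable (f1) with a harmless $m$. A vertex and an arrow are always separated. If $j$ is junk and $r\ne j$, choose the free value $h(j)$ (and that of $r$, if $r$ is junk) so that $h(j)\ne h(r)$. If $x\parallel y$ and $x\neq y$, take $\sim$ from Lemma 11(i). Then $|x|\ne|y|$ by Lemma 13(1), these labels lie in the same $\Lambda_{AB}$, and Step 2 applies.

**Step 4 (condition (II), everything except composition).** We make each undefined operation undefined in $P$.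

* Wrong types: $e(a)$ with $a\notin L$; $t(a)$ or $a^*$ with $a\notin X$; $\cdot$, $k$ or $q$ with an argument of the wrong type. If the offending argument is junk, send it to $L_P$ or $X_P$, whichever is the wrong type for its place. Otherwise vertices go to $L_P$ and arrows to $X_P$ anyway. The value in $P$ is undefined.
* $x\cdot d$ with $x\in X$, $d\in L$, not $t(x)\leftrightarrow d$: use (f2) for $t(x),d$ if $t(x)\neq d$, and (f3) if $t(x)=d$.
* $q_x(u,v)$ on arrows, undefined: by (Q0), $x$ is not a loop or $u,v$ are not parallel. Separate the relevant two vertices by (f1).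
* $k(x,y,z)$ on arrows with $t(x)\ne s(y)$ or $s(z)\neq s(x)$ or $t(z)\ne t(y)$: separate the relevant two vertices by (f1).

**Step 5 (condition (II) for composition).** Here the marks do their work. Let $x,y,z$ be arrows with matching endpoints and not $T(x,y,z)$. Take $\sim$ from Lemma 11(ii). By Lemma 13(4), $(\lambda,\mu,\nu):=(|x|,|y|,|z|)\notin\widehat T$, where $\lambda\in\Lambda_{AB}$, $\mu\in\Lambda_{BC}$, $\nu\in\Lambda_{AC}$. Take any $f$.

*Case $\mu=1_B$.* Then $C=B$, and $\nu\ne\lambda$ because $(\lambda,1_B,\lambda)\in\widehat T$ by ($\alpha$). Both lie in $\Lambda_{AB}$. Choose a harmless $m$ with $\ell(\lambda)\ne\ell(\nu)$ by Step 2. Condition 1 of $T_Q$ fails for $(\ell(\lambda),\iota,\ell(\nu))$, so $k(h(x),h(y),h(z))$ is undefined.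

*Case $\mu\ne1_B$.* Let $\rho=(\mathrm{sgn}\,\lambda,\mathrm{sgn}\,\mu,\mathrm{sgn}\,\nu)$ and $m(\kappa)=(\rho,S(\kappa))$ with
$$1\in S(\kappa)\iff\kappa\in\{\lambda,\lambda^*\},\quad2\in S(\kappa)\iff\kappa\in\{\mu,\mu^*\},\quad3\in S(\kappa)\iff\kappa\in\{\nu,\nu^*\}.$$
Then $m(\kappa^*)=m(\kappa)$, and $(\ell(\lambda),\ell(\mu),\ell(\nu))$ is excluded. So $k(h(x),h(y),h(z))$ is undefined in $P$, provided that $h$ is a homomorphism. By Lemma 14 it remains to rule out that some $(\lambda',\mu',\nu')\in\widehat T$ has excluded image. Suppose it has. Then $\ell(\mu')\neq\iota$ and $2\in S(\mu')$, so $\mu'\in\{\mu,\mu^*\}$. Comparing with $\rho$, the signs of $\lambda',\mu',\nu'$ are those of $\lambda,\mu,\nu$. Since $\mathrm{sgn}\,\mu\neq\iota$, we get $\mu'=\mu\in\Lambda_{BC}$, so $\lambda'\in\Lambda_{A'B}$ and $\nu'\in\Lambda_{A'C}$ for some $A'$.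

If $\lambda'$ is not an identity, then $1\in S(\lambda')$, so $\lambda'\in\{\lambda,\lambda^*\}$; it has the same sign $\neq\iota$ as $\lambda$, so $\lambda'=\lambda$. If $\lambda'$ is an identity, then $\mathrm{sgn}\,\lambda=\iota$ and $\lambda$ is an identity too; as $\lambda'\in\Lambda_{A'B}$ and $\lambda\in\Lambda_{AB}$, both equal $1_B$. In the same way $\nu'=\nu$: if $\nu'$ is not an identity, use the mark $3$; if it is, both $\nu'$ and $\nu$ are identities and equal $1_C$. Hence $(\lambda,\mu,\nu)=(\lambda',\mu',\nu')\in\widehat T$, a contradiction.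

By Lemma 5, $\flat(R)\in\mathcal V(\flat(P))=\mathcal V(\mathbf A)$. $\square$

## Cycles with one vertex removed

**Lemma 16.** Let $N\ge3$ and $L'\subsetneq\mathbb Z/N$, and put $C_N|L'=L'\cup\{(i,m):i,\,i+m\in L'\}$. Then $\flat(C_N|L')$ is a subalgebra of $\flat(C_N)$ and belongs to $\mathcal V(\mathbf A)$.

*Proof.* The set $C_N|L'$ is closed under all defined operations of $C_N$: identities, targets and reversals stay inside; $(i,m)\cdot d$ with $d\in L'$ has source $i$ and target $d$; the values of $k$ and $q$ are among the arguments. So $\flat(C_N|L')$ is a subalgebra of $\flat(C_N)$. Since $C_N\models\Sigma$ by (1) and $\Sigma$ is expressed by identities, $C_N|L'\models\Sigma$. For (Hol), let $w_n$ be defined at $y_i=c_i\in L'$, and lift the closed walk $c_0,c_1,\dots,c_{n-1},c_0$ to $\mathbb Z$ with steps $\pm1$. If the lift begins at $a$ and ends at $b$, then $w_n=(c_0,b-a)$. The lift avoids all integers congruent to some $j_0\notin L'$, so it stays strictly between two consecutive ones. As $a\equiv b$ modulo $N$ and $|a-b|<N$, we get $a=b$ and $w_n=(c_0,0)=1_{c_0}$. By Theorem 15, $\flat(C_N|L')\in\mathcal V(\mathbf A)$.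 $\square$

## No finite basis, bounded complexity

*Proof of Theorem 1.* **Step 1 ($\mathbf A$ is not finitely based).** We show that $\flat(C_N)$, for large $N$, satisfies any given finite set of identities of $\mathbf A$ without being in $\mathcal V(\mathbf A)$. Suppose a finite set $\Delta$ of identities of $\mathbf A$, in at most $K$ variables each, axiomatizes $\mathcal V(\mathbf A)$. Take $N>\max(2K,2)$. A vertex involves itself, an arrow its source and target, and $0$ involves nothing; so any at most $K$ elements of $\flat(C_N)$ involve at most $2K<N$ vertices and lie in some $\flat(C_N|L')$ with $L'\subsetneq\mathbb Z/N$. By Lemma 16 this is a subalgebra of $\flat(C_N)$ that belongs to $\mathcal V(\mathbf A)$. Hence $\flat(C_N)\models\Delta$. But the identity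
$$(w_N\wedge e(y_0))\triangleright w_N\approx w_N ,$$
which expresses (Hol) for $n=N$ and is true in $\mathbf A$, fails in $\flat(C_N)$ at $y_i=i$. There $w_N=(0,N)\ne(0,0)=e(0)$, so the left side is $0$ and the right side is not. So $\flat(C_N)\notin\mathcal V(\mathbf A)$, a contradiction.

**Step 2 (finite models of $\widehat\Sigma$).** We show that a finite algebra $\mathbf B\models\widehat\Sigma$ lies in $\mathcal V(\mathbf A)$. By Birkhoff's theorem, $\mathbf B$ is a subdirect product of finite subdirectly irreducible algebras satisfying $\widehat\Sigma$. By Lemma 3 each of these is $\flat(R)$ with $R$ finite, and $R\models\Sigma$ by Lemma 4. By Lemma 9, $R$ satisfies (Hol). By Theorem 15, $\flat(R)\in\mathcal V(\mathbf A)$. Hence $\mathbf B\in\mathcal V(\mathbf A)$.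

**Step 3 (the bound).** It remains to translate Step 2 into $\beta$. Let $\ell_0$ exceed $|s|+|t|$ for all $s\approx t$ in the finite set $\widehat\Sigma$. If a finite algebra $\mathbf B$ satisfies all identities $s\approx t$ of $\mathcal V(\mathbf A)$ with $|s|+|t|<\ell_0$, then $\mathbf B\models\widehat\Sigma$, so $\mathbf B\in\mathcal V(\mathbf A)$. The converse implication is trivial. So $\beta_{\mathcal V(\mathbf A)}(n)\le\ell_0$ for all $n$. $\blacksquare$

## Infinite models and residual finiteness

An algebra is *residually finite* if the intersection of its finite-index congruences is trivial, that is, if it is a subdirect product of finite algebras.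

**Theorem 17.**

1. $\beta_{\mathcal V(\mathbf A)}$ is eventually constant, and a finite algebra lies in $\mathcal V(\mathbf A)$ if and only if it satisfies the fixed finite set $\widehat\Sigma$ (so membership is decidable in polynomial time).
2. For each $K$ there is a countably infinite, finitely generated algebra outside $\mathcal V(\mathbf A)$ that satisfies $\widehat\Sigma$ and all identities of $\mathbf A$ in at most $K$ variables. Every residually finite model of $\widehat\Sigma$ lies in $\mathcal V(\mathbf A)$. Every finitely generated model of $\widehat\Sigma$ has a largest residually finite quotient, and it is finite and lies in $\mathcal V(\mathbf A)$.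
3. $\mathbf A$ is inherently nonfinitely based.

*Proof.* (1) By definition $\beta_{\mathcal V(\mathbf A)}$ is nondecreasing in $n$; it is integer-valued and bounded, so it is eventually constant. The criterion is Step 2 above together with $\mathbf A\models\widehat\Sigma$. A fixed finite set of identities is tested on $\mathbf B$ by evaluating them at polynomially many assignments.

(2) Take $\flat(C_N)$ with $N>\max(2K,2)$. By (1) and Lemma 4 it satisfies $\widehat\Sigma$, where (1) is the displayed formula $C_N\models\Sigma$ and $\Sigma_0$ holds in every flat algebra. Step 1 of the proof of Theorem 1 shows that it satisfies all identities of $\mathbf A$ in at most $K$ variables and is not in $\mathcal V(\mathbf A)$. It is generated by its $N$ vertices, since moves from $1_i$ yield all $(i,m)$. A residually finite model of $\widehat\Sigma$ is a subdirect product of finite models of $\widehat\Sigma$, all of which are in $\mathcal V(\mathbf A)$. For a finitely generated model $\mathbf C$ let $\theta$ be the intersection of all its finite-index congruences. Then $\mathbf C/\theta$ is residually finite. If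 $\mathbf C/\varphi$ is residually finite, then $\varphi$ is an intersection of finite-index congruences of $\mathbf C$, so $\theta\subseteq\varphi$; hence $\mathbf C/\theta$ is the largest residually finite quotient. It is in $\mathcal V(\mathbf A)$ and finitely generated, hence finite, because a variety generated by a finite algebra is locally finite.

(3) This is Proposition 2 applied to $\mathbf A$, by Theorem 1. $\square$
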